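# Vertically symmetric alternating sign matrices from a Pfaffian at $\tau=-1$

## Adding up the maximal minors of two small matrices

Take the matrix
$$\begin{pmatrix}1&0&0&0&0\\0&1&t\tau&0&0\\0&0&1&(1+t)\tau&t\tau^2\end{pmatrix}$$
and add up its ten maximal minors. A nonzero minor must use column $1$, so we need the $2\times2$ minors of the last two rows in columns $2,\dots,5$. For the column pairs $23,24,25,34,35,45$ they are
$$1,\quad (1+t)\tau,\quad t\tau^2,\quad t(1+t)\tau^2,\quad t^2\tau^3,\quad 0 ,$$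
and the sum is $1+(1+t)\tau+t(2+t)\tau^2+t^2\tau^3$. At $\tau=1$ this is $2+3t+2t^2$, which counts the seven $3\times 3$ alternating sign matrices by the position of the $1$ in the first row. At $\tau=-1$ almost everything cancels, and what is left is the single term $t$.

Now the next matrix of the same family (the general rule is in the next section), at $\tau=-1$:
$$\begin{pmatrix}1&0&0&0&0&0&0&0\\0&1&-t&0&0&0&0&0\\0&0&1&-(1+t)&t&0&0&0\\0&0&0&1&-(2+t)&1+2t&-t&0\end{pmatrix}.$$
Let $m_{ab}$ be the minor of rows $3,4$ in columns $a<b$. A nonzero maximal minor uses column $1$. If it also uses column $2$, it equals $1\cdot m_{ab}$ with $3\le a<b$. If it uses column $3$ and not column $2$, it equals $-t\,m_{ab}$ with $4\le a<b$. Otherwise row $2$ is zero on the chosen columns. So the sum is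
$$\sum_{3\le a<b}m_{ab}-t\sum_{4\le a<b}m_{ab}.$$
Here $m_{3b}$ is the entry of row $4$ in column $b$, and $1-(2+t)+(1+2t)-t=0$, so the two sums agree. The minors with $a\ge4$ that are not identically zero are
$$m_{45}=2+2t+t^2,\quad m_{46}=-(1+t)(1+2t),\quad m_{47}=t(1+t),\quad m_{56}=t(1+2t),\quad m_{57}=-t^2,$$
and they add up to $1+t+t^2$. The total is $(1-t)(1+t+t^2)$.

What does $1+t+t^2$ count? Consider $5\times5$ alternating sign matrices that are symmetric under reflection in the middle column. Each row has an odd number of nonzero entries, placed symmetrically, so its middle entry is nonzero; hence the middle column is $(1,-1,1,-1,1)^T$. Rows $1$ and $5$ are $0$ elsewhere. In rows $2$ and $4$ the two entries to the left of the middle $-1$ sum to $1$ and must be $(1,0)$ or $(0,1)$. In row $3$ they are $(0,0)$ or $(1,-1)$. The first column has exactly one $1$. If it is in row $2$, then rows $2,3,4$ begin $(1,0),(0,0),(0,1)$. If it is in row $3$, they begin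 $(0,1),(1,-1),(0,1)$. If it is in row $4$, they begin $(0,1),(0,0),(1,0)$. All three are valid. So there are three such matrices, with the $1$ of the first column in rows $2,3,4$, and $1+t+t^2$ is their generating polynomial.

The sums of minors for sizes $n=3,\dots,7$ at $\tau=-1$ are
$$\begin{aligned}
n=3:&\quad t, & n=4:&\quad (1-t)(1+t+t^2),\\
n=5:&\quad 3t(1+t+t^2), & n=6:&\quad 3(1-t)(3+6t+8t^2+6t^3+3t^4),\\
n=7:&\quad 26t(3+6t+8t^2+6t^3+3t^4). &&
\end{aligned}$$
The last polynomial is the corresponding count for size $7$, where there are $26$ matrices. The pattern we want to prove is that every size gives a *number* of symmetric matrices times a *refined generating polynomial* of symmetric matrices.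

## Symmetric matrices, the polynomial $f_{k,n}$, and three theorems

**Definition (ASM, VSASM).** An alternating sign matrix (ASM) is a square matrix with entries in $\{0,1,-1\}$ such that in every row and column the nonzero entries alternate in sign, starting and ending with $1$. For $n\ge1$ let $A_n(t)=\sum_At^{c(A)-1}$ over all $n\times n$ ASMs, where $c(A)$ is the column of the unique $1$ in the first row. For odd $n$, a vertically symmetric ASM (VSASM) is an $n\times n$ ASM invariant under reflection in its middle column; $A^{\rm VS}_n$ is their number, and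
$$A^{\rm VS}_n(t)=\sum_At^{r(A)-2},$$
over all $n\times n$ VSASMs, where $r(A)$ is the row of the unique $1$ in the first column.

So $A_3^{\rm VS}=1$, $A_5^{\rm VS}=3$, $A_7^{\rm VS}=26$, $A_3^{\rm VS}(t)=1$, and $A_5^{\rm VS}(t)=1+t+t^2$ as we just saw. We put $A^{\rm VS}_1=1$.

**Definition (Pfaffian).** For a skew-symmetric matrix $M=(m_{ij})$ of even size $2r$, $\mathrm{Pf}(M)$ is the sum over perfect matchings $\{i_1<j_1\},\dots,\{i_r<j_r\}$ of the index set of $\varepsilon\, m_{i_1j_1}\cdots m_{i_rj_r}$, where $\varepsilon$ is the sign of the permutation $(i_1,j_1,\dots,i_r,j_r)$. The empty Pfaffian is $1$.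

For size $4$ it is $m_{12}m_{34}-m_{13}m_{24}+m_{14}m_{23}$. We use three textbook facts. A simultaneous permutation of rows and columns multiplies $\mathrm{Pf}$ by the sign of the permutation. Expansion along the first row reads $\mathrm{Pf}(M)=\sum_{j\ge2}(-1)^jm_{1j}\mathrm{Pf}(M^{(1j)})$, with rows and columns $1,j$ removed. Finally
$$\mathrm{Pf}\begin{pmatrix}0&M\\-M^T&0\end{pmatrix}=(-1)^{\binom n2}\det M\qquad\text{for }n\times n\ M,$$
because the matching $i\leftrightarrow n+\sigma(i)$ has sign $\mathrm{sgn}(\sigma)$ times the sign of $(1,n+1,2,n+2,\dots)$, which has $\binom n2$ inversions.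

**Definition ($f_{k,n}$).** Let $S_N$ be the $N\times N$ skew matrix with $(i,j)$ entry $(-1)^{j-i-1}$ for $i<j$, let $J_n=(\delta_{i,n+1-j})$ and let $O_n$ be the $n\times n$ zero matrix. For $n\ge1$ let $N$ be the least integer with $N\ge2n-1$ and $n+N$ even. Let $B_{n,N}=(b_{ij})$ be the $n\times N$ matrix with $b_{1j}=\delta_{1j}$ and
$$b_{ij}=\tau^{j-i}\left(\binom{i-2}{j-i}+t\binom{i-2}{j-i-1}\right)\qquad(2\le i\le n),$$
with $\binom ab=0$ unless $0\le b\le a$. Then
$$f_{k,n}(\tau,t)=\mathrm{Pf}\begin{pmatrix}O_n&J_nB_{n,N}\\-B_{n,N}^TJ_n&S_N\end{pmatrix}.$$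

This Pfaffian equals, for each $k=1,\dots,n$, a generating polynomial of restricted column-strict plane partitions, objects related to totally symmetric self-complementary plane partitions; that explains the index $k$, on which nothing depends. Only the Pfaffian matters here. The matrices of the first section are $B_{3,5}$ and $B_{4,8}|_{\tau=-1}$. At $\tau=1$ one has $f_{k,n}(1,t)=A_n(t)$. The conjecture to be proved is stated in "Enumeration problems of plane partitions and determinant generating functions" (http://poisson.ms.u-tokyo.ac.jp/~mi/talks/kyoto08.pdf).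

**Theorem 1.** The conjecture is true. That is, for all $n\ge3$: if $n$ is even,
$$f_{k,n}(-1,t)=A^{\rm VS}_{n-1}\cdot(1-t)A^{\rm VS}_{n+1}(t),$$
and if $n$ is odd,
$$f_{k,n}(-1,t)=A^{\rm VS}_n\cdot t\,A^{\rm VS}_n(t).$$
With $A_1^{\rm VS}=1$, the even formula also holds for $n=2$.

**Theorem 2.** For $s\ge0$ let $\mathcal B_s(t_1,t_2)$ be the matrix whose rows are the coefficient vectors of $(u-u^2)^i(1-t_1u)(1-t_2u)$, $0\le i\le2s$. The sum of all its maximal minors equals
$$(1-t_1)A^{\rm VS}_{2s+3}(t_1)\cdot(1-t_2)A^{\rm VS}_{2s+3}(t_2).$$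

**Theorem 3.** For $s\ge0$, with $z=t/(1-t)^2$,
$$(1-t)^{2s}\det\left(\frac1k\Big[\binom{3k}{k-1}+z\binom{3k}{k+1}\Big]_{k=i+j-1}\right)_{1\le i,j\le s}=A^{\rm VS}_{2s+3}(t).$$

One published theorem enters without proof, from Razumov–Stroganov, *Refined enumerations of some symmetry classes of alternating-sign matrices*, Theor. Math. Phys. 141 (2004) 1609–1630. For $N\ge1$ and $2\le r\le 2N$, the number $\nu_r$ of $(2N+1)\times(2N+1)$ VSASMs whose unique $1$ in the first column is in row $r$ is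
$$\nu_r=\sum_{k=1}^{r-1}(-1)^{r+k-1}T_k,\qquad T_k=\frac{A^{\rm VS}_{2N-1}}{(4N-2)!}\,\frac{(2N+k-2)!\,(4N-k-1)!}{(k-1)!\,(2N-k)!}.\tag{1}$$
Rows $1$ and $2N+1$ do not occur, since the first and last rows have their $1$ in the middle column.

We turn (1) into a usable form. Since $T_k=T_{2N+1-k}$, we have $\sum_{k=1}^{2N}(-1)^kT_k=0$. Put $\nu_1=\nu_{2N+1}=0$. Then (1) gives $\nu_r+\nu_{r-1}=T_{r-1}$ for $2\le r\le2N+1$; for $r=2N+1$ this uses the vanishing of the alternating sum. Multiplying by $t^{r-2}$ and summing gives $(1+t)A^{\rm VS}_{2N+1}(t)=\sum_{k=1}^{2N}T_kt^{k-1}$. Put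
$$\phi_N(t)=\sum_{m=0}^{2N-1}\binom{2N-1+m}{m}\binom{4N-2-m}{2N-1-m}t^m=[y^{2N-1}]\,(1-y)^{-2N}(1-ty)^{-2N}.\tag{2}$$
With $m=k-1$, the coefficient of $t^m$ in $\phi_N$ is $\frac{(2N+k-2)!\,(4N-k-1)!}{(k-1)!\,(2N-k)!\,(2N-1)!^2}$, so
$$(1+t)A^{\rm VS}_{2N+1}(t)=\frac{A^{\rm VS}_{2N-1}}{\binom{4N-2}{2N-1}}\,\phi_N(t).\tag{3}$$
For $N=2$, $\phi_2=20+40t+40t^2+20t^3=20(1+t)(1+t+t^2)$, as it should be. Two consequences will be used often:
$$A^{\rm VS}_{2N+1}(0)=T_1=A^{\rm VS}_{2N-1},\qquad A^{\rm VS}_{2N+1}(1)=A^{\rm VS}_{2N+1}.\tag{4}$$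
Also all $A^{\rm VS}_{2N+1}$ are nonzero: put $t=1$ in (3) and use induction from $A_1^{\rm VS}=1$, since $\phi_N(1)>0$.

Now look again at the numbers in the table. For $n=4,5$ the numerical factors $1,3$ are the values of $1+t+t^2$ at $t=0$ and $t=1$. For $n=6,7$ the factors $3,26$ are the values of $3+6t+8t^2+6t^3+3t^4$ at $0$ and $1$. By (4) this is what Theorem 1 predicts in general. So $f_{k,2s+2}$ and $f_{k,2s+3}$ look like two slices, $t_2=0$ and $t_2=1$, of one product $A^{\rm VS}_{2s+3}(t_1)A^{\rm VS}_{2s+3}(t_2)$. Keep this in mind.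

## Sums of maximal minors as Pfaffians

**Lemma 1.** The skew matrix of even size with all entries $1$ above the diagonal has Pfaffian $1$.

*Proof.* By induction, expansion along the first row gives $1-1+1-\dots+1=1$, an odd number of terms. $\square$

**Lemma 2.** For a skew bilinear form, $\mathrm{Pf}(\langle g_i,g_j\rangle)_{1\le i,j\le2r}$ is multilinear and alternating in $(g_1,\dots,g_{2r})$. Consequently, for a $2r\times d$ matrix $T$ and a $d\times d$ skew matrix $\kappa$,
$$\mathrm{Pf}(T\kappa T^T)=\sum_J\mathrm{Pf}(\kappa_J)\det T_J,$$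
over $2r$-subsets $J$ of the columns.

*Proof.* Each term of the Pfaffian contains exactly one factor involving $g_i$, and that factor is linear in $g_i$. Swapping two of the $g$'s is a simultaneous row and column transposition, which changes the sign. In the second statement both sides are therefore multilinear and alternating in the rows of $T$, so it suffices to take as rows unit vectors $e_{j_1},\dots,e_{j_{2r}}$ with $j_1<\dots<j_{2r}$. Then both sides are $\mathrm{Pf}(\kappa_{\{j_1,\dots,j_{2r}\}})$. $\square$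

**Lemma 3.** $f_{k,n}(\tau,t)=\sum_I\det(B_{n,N})_I$, summed over all $n$-subsets $I$ of columns.

*Proof.* The upper left block is $0$, so a contributing matching pairs the first $n$ indices with some $n$-subset $I$ of the columns, and $I^c$ within itself. Fix $I$. Reordering the columns as $I,I^c$ (each increasing) has sign $(-1)^{\Sigma I-\binom{n+1}2}$, where $\Sigma I$ is the sum of the elements of $I$. After reordering, these matchings contribute $(-1)^{\binom n2}\det(J_nB)_I\cdot\mathrm{Pf}(S_{I^c})$. Since $\det (J_nB)_I=(-1)^{\binom n2}\det B_I$,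
$$f_{k,n}=\sum_I(-1)^{\Sigma I-\binom{n+1}2}\det B_I\;\mathrm{Pf}(S_{I^c}).$$
Let $2m=N-n$. For $i<j$ the entry of $S_N$ is $-(-1)^i(-1)^j$, so Lemma 1 gives $\mathrm{Pf}(S_{I^c})=(-1)^{m+\Sigma I^c}$ with $\Sigma I^c=\binom{N+1}2-\Sigma I$. The total sign exponent is, modulo $2$,
$$\binom{N+1}2-\binom{n+1}2+m=m(2n+2m+1)+m=2m(n+m+1)\equiv0.\qquad\square$$

Now let $n\ge2$. The first row of $B$ is $e_1$, and rows $i\ge2$ vanish in column $1$; so we may delete row $1$ and column $1$. The entry of row $i=l+2$ in column $q+2$ is the coefficient of $u^q$ in $u^l(1+\tau u)^l(1+t\tau u)$. The degrees are at most $2(n-2)+1=2n-3\le N-2$, so no coefficient is cut off. At $\tau=-1$ put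
$$w=u(1-u),\qquad g_l=w^l(1-tu)\qquad(0\le l\le n-2).$$
Then $f_{k,n}(-1,t)$ is the sum of all maximal minors of the coefficient matrix of $g_0,\dots,g_{n-2}$.

**Definition (the skew form).** Let $\langle\cdot,\cdot\rangle$ be the skew bilinear form on $\mathbb C[u,u^{-1}]$ with $\langle u^a,u^b\rangle=\mathrm{sgn}(b-a)$.

For example $\langle 1-tu,u\rangle=1$ and $\langle1-tu,u^2\rangle=1-t$. For two polynomials, $\langle p,q\rangle$ is the sum of the $2\times2$ minors of their coefficient matrix. This extends as follows.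

**Lemma 4.** The sum of all maximal minors of the coefficient matrix of $g_1,\dots,g_m$ equals $\mathrm{Pf}(\langle g_i,g_j\rangle)$ if $m$ is even. If $m$ is odd, it equals the Pfaffian of the same matrix bordered by a first row $(0,g_1(1),\dots,g_m(1))$ and the corresponding first column.

*Proof.* All expressions are multilinear and alternating in the $g$'s, so it suffices to take $u^{k_1},\dots,u^{k_m}$ with $k_1<\dots<k_m$. Then the sum of minors is $1$, and both Pfaffians are $1$ by Lemma 1. $\square$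

Since $w(1)=0$, we have $g_l(1)=(1-t)\delta_{l0}$. When $n-1$ is odd, expanding along the border row leaves only the entry of $g_0$, which stands next to the corner. Hence
$$f_{k,n}(-1,t)=\begin{cases}(1-t)\,\mathrm{Pf}(\langle g_i,g_j\rangle)_{1\le i,j\le n-2}&n\text{ even},\\ \mathrm{Pf}(\langle g_i,g_j\rangle)_{0\le i,j\le n-2}&n\text{ odd}.\end{cases}\tag{5}$$

## The numbers $\langle w^i,w^j\rangle$

This section computes the entries in (5). Write $\bar r(u)=r(1/u)$. Since $\mathrm{sgn}(b-(a+c))=\mathrm{sgn}((b-c)-a)$, we have $\langle rp,q\rangle=\langle p,\bar rq\rangle$. Three identities make this useful: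
$$\bar ww=2-u-u^{-1},\qquad(1-tu)(1-t/u)=(1-t)^2+t\,\bar ww,\qquad(\bar ww)^2-3\bar ww+\bar w+w=0.\tag{6}$$
The first two are direct. For the third put $q=u+1/u$: then $w+\bar w=q-(q^2-2)$ and $\bar ww=2-q$, so $(2-q)^2-3(2-q)=q^2-q-2=-(w+\bar w)$.

Let $a_{ij}=\langle w^i,w^j\rangle$ for $i,j\ge0$. Moving factors across the form, (6) gives
$$\langle w^i(1-tu),w^j(1-tu)\rangle=(1-t)^2a_{ij}+t\,a_{i+1,j+1},\tag{7}$$
$$a_{i+2,j+2}-3a_{i+1,j+1}+a_{i+1,j}+a_{i,j+1}=0.\tag{8}$$
Boundary values: for $j\ge1$, $a_{0j}=\langle1,w^j\rangle=w^j(1)=0$, because $w^j$ has no constant term; and $a_{00}=0$. For $j\ge2$,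
$$a_{1j}=\langle u,w^j\rangle-\langle u^2,w^j\rangle=w^j(1)-\big(w^j(1)-[u^2]w^j\big)=\delta_{j2}.$$
Finally $a_{11}=a_{10}=0$. So $a_{1j}=\delta_{j2}$ for all $j\ge0$.

To remove signs put $\alpha_{ij}=(-1)^{i+j-1}a_{ij}$, and $\alpha_{ij}=0$ if an index is negative. Then $\alpha_{0j}=0$, $\alpha_{1j}=\delta_{j2}$, and (8) becomes
$$\alpha_{pq}=3\alpha_{p-1,q-1}+\alpha_{p-2,q-1}+\alpha_{p-1,q-2}\qquad(p,q\ge2).$$
Multiply $\sum\alpha_{ij}X^iY^j$ by $D=1-3XY-X^2Y-XY^2$. The coefficient of $X^pY^q$ in the product vanishes for $p,q\ge2$; for $p=1$ it is $\alpha_{1q}=\delta_{q2}$ and for $q=1$ it is $\alpha_{p1}=-\delta_{p2}$. Hence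
$$\sum_{i,j\ge1}\alpha_{ij}X^iY^j=\frac{XY(Y-X)}D,\qquad D=1-3XY-X^2Y-XY^2.\tag{9}$$
The first values are $\alpha_{12}=1$, $\alpha_{23}=3$, $\alpha_{24}=1$, $\alpha_{34}=9$, $\alpha_{35}=6$, $\alpha_{45}=28$, and $\alpha_{13}=\alpha_{14}=\alpha_{15}=\alpha_{25}=0$.

## Direct expansion at $n=6$, and a second variable

The first thing to try is to expand the Pfaffian (5) with the entries (7). With $z=t/(1-t)^2$ these entries are $(1-t)^2(-1)^{i+j-1}(\alpha_{ij}+z\alpha_{i+1,j+1})$. For $n=6$ we need a $4\times4$ Pfaffian; the signs cancel, and with $K_{ij}=\alpha_{ij}+z\alpha_{i+1,j+1}$,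
$$K_{12}=1+3z,\quad K_{13}=z,\quad K_{14}=0,\quad K_{23}=3+9z,\quad K_{24}=1+6z,\quad K_{34}=9+28z,$$
$$\mathrm{Pf}(K)=(1+3z)(9+28z)-z(1+6z)=9+54z+78z^2=3\,(3+18z+26z^2).$$
Multiplied by $(1-t)^4$ this is $3(3+6t+8t^2+6t^3+3t^4)$, as the table says. But the two terms are $9+55z+84z^2$ and $z+6z^2$; neither is a multiple of $3$. The factorization appears only after the subtraction, and the expansion gives no reason for it that could be carried to larger $s$. In one variable the second factor is a bare number, and there is no structure to see in it.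

So we follow the observation made after (4) and restore the missing variable. For $s\ge0$ let
$$\Phi_s(t_1,t_2)=\mathrm{Pf}\big(\langle w^i(1-t_1u)(1-t_2u),\,w^j(1-t_1u)(1-t_2u)\rangle\big)_{1\le i,j\le2s}.$$
Both parities of $n$ are slices of it:
$$f_{k,2s+2}(-1,t)=(1-t)\,\Phi_s(t,0),\qquad f_{k,2s+3}(-1,t)=t\,\Phi_s(t,1).\tag{10}$$
The first is (5). For the second, by (7) row $0$ of the matrix in (5) has entries $(1-t)^2a_{0j}+t\,a_{1,j+1}=t\,\delta_{j1}$, so the Pfaffian is $t\,\mathrm{Pf}(\langle g_i,g_j\rangle)_{2\le i,j\le2s+1}$. Since $g_{i+1}=u\cdot w^i(1-u)(1-tu)$ and $\langle up,uq\rangle=\langle p,q\rangle$,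
$$\langle g_{i+1},g_{j+1}\rangle=\langle w^i(1-u)(1-tu),w^j(1-u)(1-tu)\rangle .$$

The two variables enter symmetrically, and we want a product of a function of $t_1$ and the same function of $t_2$. For $s=1$ this is visible: the Pfaffian is $(1-t_1)^2(1-t_2)^2$ times
$$\alpha_{12}+(z_1+z_2)\alpha_{23}+z_1z_2\alpha_{34}=1+3(z_1+z_2)+9z_1z_2=(1+3z_1)(1+3z_2),\qquad z_i=\frac{t_i}{(1-t_i)^2}.$$
For general $s$ we need a Pfaffian identity whose right side is a product of two determinants.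

## A Pfaffian that is a product of two determinants

**Lemma 5** (Okada; Ishikawa–Okada–Tagawa–Zeng)**.** For indeterminates $x_i,a_i,b_i$ $(1\le i\le2r)$ let $V(x;a)$ be the $2r\times 2r$ matrix with $i$-th row $(1,x_i,\dots,x_i^{r-1},a_i,a_ix_i,\dots,a_ix_i^{r-1})$. Then
$$\mathrm{Pf}\Big(\frac{(a_j-a_i)(b_j-b_i)}{x_j-x_i}\Big)_{1\le i,j\le2r}=\frac{\det V(x;a)\det V(x;b)}{\prod_{i<j}(x_j-x_i)}.$$

For $r=1$ both sides are $(a_2-a_1)(b_2-b_1)/(x_2-x_1)$.

*Proof.* **Step 1. Reduction to zeros and ones.** Each term of the Pfaffian uses the index $i$ exactly once, and each determinant is linear in its $i$-th row. So both sides are polynomials of degree at most $1$ in each $a_i$ and each $b_i$, over the field of rational functions in the $x_i$. Such polynomials are determined by their values at $a_i,b_i\in\{0,1\}$. Fix such values and let $E=\{i:a_i=1\}$, $E'=\{i:b_i=1\}$.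

**Step 2. Cases where both sides vanish.** Suppose $|E|\ne r$. On the left, only entries between $E$ and $E^c$ can be nonzero, so no perfect matching contributes. On the right, rows of $V(x;a)$ in $E$ have the form $(v,v)$ and rows in $E^c$ the form $(v,0)$, with $v$ of length $r$; one type has more than $r$ rows, which are dependent. So both sides vanish, and likewise if $|E'|\ne r$. From now on $|E|=|E'|=r$.

**Step 3. Choice of order.** This step fixes the order of the indices. A simultaneous permutation multiplies the left side by its sign and the right side by the cube of its sign, so any order is allowed. Put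
$$P_1=E\cap E',\quad P_2=E\cap E'^c,\quad P_3=E^c\cap E',\quad P_4=E^c\cap E'^c,$$
and order the indices as $P_1,P_2,P_4,P_3$. With $k=|P_1|$ and $l=r-k$ we have $|P_2|=|P_3|=l$, $|P_4|=k$. Let $\Delta_p$ be the Vandermonde product (later minus earlier) on $P_p$, and $\Delta_{pq}=\prod_{i\in P_p,\,j\in P_q}(x_j-x_i)$.

**Step 4. The left side.** We evaluate it by Cauchy's determinant. For $i\in P_1,j\in P_4$ the entry is $\frac{(-1)(-1)}{x_j-x_i}=\frac1{x_j-x_i}$; for $i\in P_2,j\in P_3$ it is $-\frac1{x_j-x_i}$; all other entries with $i\in E$, $j\in E^c$ vanish because $b_i=b_j$. Entries inside $E$ and inside $E^c$ vanish too. So the matrix is $\begin{pmatrix}0&M\\-M^T&0\end{pmatrix}$ with $M$ block diagonal, and its Pfaffian is $(-1)^{\binom r2}\det M$. Cauchy's formula reads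
$$\det\Big(\frac1{y_j-x_i}\Big)_{k\times k}=(-1)^{\binom k2}\frac{\prod_{i<j}(x_j-x_i)\prod_{i<j}(y_j-y_i)}{\prod_{i,j}(y_j-x_i)}.$$
Hence the left side is $(-1)^e\,\Delta_1\Delta_2\Delta_3\Delta_4/(\Delta_{14}\Delta_{23})$ with $e=\binom r2+\binom k2+\binom l2+l\equiv kl+l\pmod2$, since $\binom r2=\binom k2+\binom l2+kl$.

**Step 5. The right side.** We evaluate both determinants by Vandermonde. In $V(x;a)$ subtract the second block of columns from the first: rows in $E$ become $(0,v)$ and rows in $E^c$ are $(v,0)$. So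
$$\det V(x;a)=(-1)^{r^2}(\Delta_1\Delta_2\Delta_{12})(\Delta_4\Delta_3\Delta_{43}).$$
In $V(x;b)$ first move the $l$ rows of $P_3$ past the $l+k=r$ rows of $P_2,P_4$, with sign $(-1)^{rl}$; then in the same way
$$\det V(x;b)=(-1)^{rl}(-1)^{r^2}(\Delta_1\Delta_3\Delta_{13})(\Delta_2\Delta_4\Delta_{24}).$$
The denominator is $\Delta_1\Delta_2\Delta_3\Delta_4\,\Delta_{12}\Delta_{14}\Delta_{13}\Delta_{24}\Delta_{23}\Delta_{43}$. So the right side is $(-1)^{rl}\Delta_1\Delta_2\Delta_3\Delta_4/(\Delta_{14}\Delta_{23})$, and $rl=kl+l^2\equiv kl+l$. The two sides agree. $\square$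

## Factoring $\Phi_s$ into two Hankel determinants

Let $X=X(x)=x+3x^2+\cdots$ be the power series defined by $x=X/(1+X)^3$. Put
$$c=c(z)=(1+3z)X+zX^2=\sum_{k\ge1}c_k(z)x^k,\qquad C_s(z)=\det\big(c_{i+j-1}(z)\big)_{1\le i,j\le s},$$
$$\tilde C_s(t)=(1-t)^{2s}\,C_s\Big(\frac t{(1-t)^2}\Big).$$
Each $c_k$ is affine in $z$, so $\deg C_s\le s$ and $\tilde C_s$ is a polynomial. A matrix whose $(i,j)$ entry depends only on $i+j$ is a Hankel matrix; $C_s$ is a Hankel determinant, and $C_0=1$. From $X=x+3x^2+12x^3+\cdots$ one finds $c_1=1+3z$, $c_2=3+10z$, $c_3=12+42z$, so $C_1=1+3z$ and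
$$C_2=(1+3z)(12+42z)-(3+10z)^2=3+18z+26z^2 .$$
Both polynomials have already appeared above.

**Proposition 6.** $\Phi_s(t_1,t_2)=\tilde C_s(t_1)\,\tilde C_s(t_2)$.

*Proof.* **Step 1. Reduction to a Pfaffian in $z_1,z_2$.** We strip off prefactors and signs. Both sides are polynomials in $t_1,t_2$, so let $t_1,t_2$ be indeterminates and $z_i=t_i/(1-t_i)^2$; then $z_1,z_2$ are algebraically independent and may be treated as indeterminates. Put
$$K_{ij}=\alpha_{ij}+(z_1+z_2)\,\alpha_{i+1,j+1}+z_1z_2\,\alpha_{i+2,j+2}\qquad(i,j\ge-1).$$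
By (6), $(1-t_iu)(1-t_i/u)=(1-t_i)^2(1+z_i\bar ww)$, so the entries of the matrix of $\Phi_s$ are $(1-t_1)^2(1-t_2)^2(-1)^{i+j-1}K_{ij}$. In a term of the Pfaffian the signs multiply to $(-1)^{s}(-1)^{1+2+\dots+2s}=(-1)^{s+s(2s+1)}=1$, and the prefactors to $(1-t_1)^{2s}(1-t_2)^{2s}$. So we must show
$$\mathrm{Pf}(K_{ij})_{1\le i,j\le2s}=C_s(z_1)\,C_s(z_2).\tag{11}$$

**Step 2. Two more rows.** We enlarge the index range so that the generating function becomes a product. Row $-1$ of $K$ is $K_{-1,j}=z_1z_2\alpha_{1,j+2}=z_1z_2\delta_{j0}$, hence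
$$\mathrm{Pf}(K_{ij})_{-1\le i,j\le2s}=z_1z_2\,\mathrm{Pf}(K_{ij})_{1\le i,j\le2s}.\tag{12}$$

**Step 3. The kernel.** This step brings the generating function of $K$ into the shape of Lemma 5. Let $G$ be the series in (9). Its terms have $i,j\ge1$, so
$$\mathcal K(X,Y):=\sum_{i,j\ge-1}K_{ij}X^{i+1}Y^{j+1}=G\cdot\Big(XY+(z_1+z_2)+\frac{z_1z_2}{XY}\Big)=\frac{(Y-X)(XY+z_1)(XY+z_2)}D.$$
With $g(X)=(1+X)^3/X=X^{-1}+3+3X+X^2$ we have
$$XY\big(g(X)-g(Y)\big)=(Y-X)-3XY(Y-X)-XY(Y-X)(X+Y)=(Y-X)D.$$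
With $x=X/(1+X)^3$ and $y=Y/(1+Y)^3$, $g(X)-g(Y)=\frac1x-\frac1y=\frac{y-x}{xy}$. With $b_i(X)=X-z_i/X$ we have $b_i(Y)-b_i(X)=(Y-X)(XY+z_i)/(XY)$. Combining,
$$\mathcal K(X,Y)=XY\,xy\,\frac{\big(b_1(Y)-b_1(X)\big)\big(b_2(Y)-b_2(X)\big)}{y-x}.\tag{13}$$

**Step 4. From the kernel to the Pfaffian of coefficients.** We evaluate $\mathrm{Pf}\,\mathcal K(X_i,X_j)$ in two ways and compare lowest terms. Let $r=s+1$, take variables $x_1,\dots,x_{2r}$ and put $X_i=X(x_i)$. By (13) and Lemma 5, in the fraction field of the power series ring in the $x_i$,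
$$\mathrm{Pf}\,\mathcal K(X_i,X_j)=\prod_iX_ix_i\cdot\frac{\det V(x;b_1)\det V(x;b_2)}{\prod_{i<j}(x_j-x_i)},$$
where $V(x;b)$ is formed with the values $b(X_i)$. On the other hand, put $k_{pq}=K_{p-1,q-1}$ for $p,q\ge0$. Lemma 2, applied to the truncations $\sum_{p,q\le d}k_{pq}X_i^pX_j^q$ and followed by $d\to\infty$, gives
$$\mathrm{Pf}\,\mathcal K(X_i,X_j)=\sum_J\mathrm{Pf}(k_J)\det\big(X_i^{J_j}\big),$$
where $J=\{J_1<\dots<J_{2r}\}$; for each total degree only finitely many $J$ matter. Each $\det(X_i^{J_j})$ is $\prod_{i<j}(X_j-X_i)$ times a homogeneous polynomial of degree $\Sigma J-\binom{2r}2$. This degree is positive unless $J=\{0,\dots,2r-1\}$, when the quotient is $1$. So $\mathrm{Pf}(K_{ij})_{-1\le i,j\le2s}$ is the constant term of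
$$\frac{\mathrm{Pf}\,\mathcal K(X_i,X_j)}{\prod_{i<j}(X_j-X_i)}=\prod_i\frac{X_i}{x_i}\cdot\prod_{i<j}\frac{x_j-x_i}{X_j-X_i}\cdot\prod_{m=1,2}\frac{\prod_ix_i\,\det V(x;b_m)}{\prod_{i<j}(x_j-x_i)} .$$
The first two products are power series with constant term $1$, because $X/x$ and $(X_j-X_i)/(x_j-x_i)$ are. The last two factors are power series as well: $xb=xX-z\,x/X$ is a power series in $x$, so $\prod_ix_i\det V(x;b)$ is an alternating power series and hence divisible by the Vandermonde product. Therefore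
$$\mathrm{Pf}(K_{ij})_{-1\le i,j\le2s}=W(z_1)W(z_2),\qquad W(z)=\left.\frac{\prod_ix_i\,\det V(x;b)}{\prod_{i<j}(x_j-x_i)}\right|_{x=0},\quad b=X-\frac zX.\tag{14}$$

**Step 5. Computation of $W$.** We show $W(z)=\pm zC_s(z)$. The numerator in (14) is $\det(h_j(x_i))$ for the $2r$ power series $h=(x,\dots,x^r,\;xb,\dots,x^rb)$. Expanding by Cauchy–Binet and taking lowest terms exactly as in Step 4, $W(z)$ is the determinant of the matrix of coefficients of $x^0,\dots,x^{2r-1}$ in these series. From $X^{-1}=1/x-3-3X-X^2$ we get $b=c-z/x+3z$, so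
$$x^jb=-z\,x^{j-1}+3z\,x^j+x^jc\qquad(1\le j\le r).$$
The columns of $x,\dots,x^r$ are unit vectors; delete them together with the rows $p=1,\dots,r$, which costs a sign depending only on $r$. There remain the row $p=0$, which is $(-z,0,\dots,0)$, and the rows $p=r+i$ with $1\le i\le r-1$. In those rows the terms $x^{j-1}$ and $x^j$ do not occur, since $j\le r<p$, and column $j$ has entry $c_{r+i-j}$. Expand along the row $p=0$ and reverse the columns $j=2,\dots,r$: with $j=r+1-j'$ the entry becomes $c_{i+j'-1}$, $1\le i,j'\le r-1=s$. So $W(z)=\pm zC_s(z)$, with a sign depending only on $s$.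

The sign is the same for $z_1$ and $z_2$, so (12) and (14) give $z_1z_2\,\mathrm{Pf}(K)_{1\le i,j\le2s}=z_1z_2\,C_s(z_1)C_s(z_2)$. Cancel $z_1z_2$ to get (11). $\square$

## Endpoint values of the Hankel determinants

It remains to identify $\tilde C_s(t)$ with $A^{\rm VS}_{2s+3}(t)$, up to a sign that squares away. There is an easy link between consecutive $s$. By Proposition 6, by $a_{1j}=\delta_{j2}$ (expand along row $1$), and by $\langle w^i(1-u)^2,w^j(1-u)^2\rangle=\langle w^{i+2},w^{j+2}\rangle=a_{i+2,j+2}$,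
$$\tilde C_{s+1}(0)^2=\Phi_{s+1}(0,0)=\mathrm{Pf}(a_{ij})_{1\le i,j\le2s+2}=\mathrm{Pf}(a_{ij})_{3\le i,j\le2s+2}=\Phi_s(1,1)=\tilde C_s(1)^2.\tag{15}$$
This mirrors $A^{\rm VS}_{2s+5}(0)=A^{\rm VS}_{2s+3}(1)$ from (4), and one may hope to proceed by induction on $s$. Here is where that stops. The polynomial $C_s(z)$ has $s+1$ coefficients; $\tilde C_s(0)=C_s(0)$ is the lowest one and $\tilde C_s(1)$ is the coefficient of $z^s$. So (15) ties only the lowest coefficient of $C_{s+1}$ to the top one of $C_s$. Already for $C_2=3+18z+26z^2$, the $3$ is explained by $C_1=1+3z$, but (15) does not touch the $18$, and it uses the $26$ only to determine $C_3(0)$ up to sign. Relation (15) can fix a normalization and nothing more.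

So we use the zeros. If $C_s$ vanishes at the $s$ points $z$ where the expected polynomial does, the two are proportional, and (15) then takes care of the constant. A Hankel determinant vanishes when a certain approximation problem has a solution: suppose there are polynomials $\alpha,Q$ in $x$ of degree at most $s-1$, $Q\ne0$, with
$$\alpha(x)+Q(x)\,c(x)=O(x^{2s}).\tag{16}$$
Writing $Q=\sum_{j=0}^{s-1}Q_jx^j$, the coefficients of $x^{s+i}$ give $\sum_jQ_jc_{s+i-j}=0$ for $0\le i\le s-1$; so the matrix $(c_{s+i-j})_{0\le i,j\le s-1}$ is singular, and reversing its columns gives $C_s(z)=0$. Since $c$ is a combination of $X$ and $X^2$, where $X$ is cubic over $\mathbb C(x)$, we look for an element $\alpha+\beta X+\gamma X^2$ of the cubic extension that vanishes to order $2s$ and has $\beta:\gamma=(1+3z):z$. The proportion will come from a three-term relation for $\phi_N$.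

## Three residues and a three-term relation for $\phi_N$

Let $\rho(t)=(t-1)/t$. Then $\rho^2(t)=1/(1-t)$ and $\rho^3=\mathrm{id}$ (powers mean composition).

**Lemma 7.** Let $N\ge1$, $\phi=\phi_N$ and $\omega(t)=(1-t)^{2N-1}t^{-2N}\phi(t)$. Then $\displaystyle\sum_{k=0}^2\omega(\rho^k(t))\,(\rho^k)'(t)=0$.

For $N=1$ we have $\phi_1=2+2t$ and $\omega=2(t^{-2}-1)=-2\frac{d}{dt}(t+t^{-1})$. The lemma then says that $\sum_k\big(\rho^k+1/\rho^k\big)$ is constant. Indeed, with $\rho^k+1/\rho^k-2=\frac{(1-\rho^k)^2}{\rho^k}$ the three terms are $\frac{(1-t)^2}t,\frac1{t(t-1)},\frac{t^2}{1-t}$, whose sum is $\frac{(1-t)^3-1+t^3}{t(1-t)}=-3$.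

*Proof.* **Step 1. The residues.** The identity comes from one differential form with three poles. Let $M=2N$ and $\eta=dy/[y(1-y)(1-ty)]^M$. There is no residue at $\infty$, because the coefficient decays like $y^{-3M}$. By (2), $\mathrm{Res}_{y=0}\eta=\phi(t)$.

Put $y=1-v$. Then $y(1-y)(1-ty)=(1-t)\,v(1-v)\big(1-\tfrac t{t-1}v\big)$ and $dy=-dv$, so
$$\mathrm{Res}_{y=1}\eta=-(1-t)^{-M}\phi\Big(\frac t{t-1}\Big).$$
Put $y=v/t$. Then $\eta=t^{M-1}dv/[v(1-v)(1-v/t)]^M$, and $y=1/t$ becomes $v=1$. The previous formula with $1/t$ in place of $t$ gives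
$$\mathrm{Res}_{y=1/t}\eta=-t^{M-1}(1-1/t)^{-M}\phi\Big(\frac1{1-t}\Big)=-t^{2M-1}(t-1)^{-M}\phi(\rho^2).$$

**Step 2. Their sum.** We rewrite the middle residue in terms of $\rho$. The coefficients of $\phi$ are symmetric under $m\mapsto M-1-m$, so $\phi(t/(t-1))=\phi(1/\rho)=(t/(t-1))^{M-1}\phi(\rho)$. As $M$ is even, the vanishing of the sum of residues reads
$$\phi(t)-t^{M-1}(t-1)^{1-2M}\phi(\rho)-t^{2M-1}(t-1)^{-M}\phi(\rho^2)=0.\tag{17}$$

**Step 3. Translation to $\omega$.** We compare (17) with the claim. Since $1-\rho=1/t$ and $\rho'=1/t^2$,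
$$\omega(\rho)\rho'=t^{1-M}\Big(\frac t{t-1}\Big)^Mt^{-2}\phi(\rho)=t^{-1}(t-1)^{-M}\phi(\rho).$$
Since $1-\rho^2=t/(t-1)$ and $(\rho^2)'=(1-t)^{-2}$, and $M$ is even,
$$\omega(\rho^2)(\rho^2)'=\Big(\frac t{t-1}\Big)^{M-1}(1-t)^{M-2}\phi(\rho^2)=t^{M-1}(t-1)^{-1}\phi(\rho^2).$$
Multiplying the left side of (17) by $-(t-1)^{M-1}t^{-M}$ yields exactly $\omega(t)+\omega(\rho)\rho'+\omega(\rho^2)(\rho^2)'$. $\square$

## The zeros of $C_s$

**Proposition 8.** For each $s\ge0$ there is a constant $\kappa_s$ with $\tilde C_s(t)=\kappa_s\,A^{\rm VS}_{2s+3}(t)$ and $\kappa_s^2=1$.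

*Proof.* For $s=0$, $C_0=1=A_3^{\rm VS}(t)$ and $\kappa_0=1$. Let $s\ge1$, $N=s+1$, $A=A^{\rm VS}_{2s+3}$, and $F=(1+t)A$, a positive multiple of $\phi_N$ by (3).

**Step 1. The polynomial $S$.** We pass to the variable in which $A$ has degree $s$. $F$ is palindromic of degree $2s+1$, so $A$ is palindromic of degree $2s$. Hence $t^{-s}A(t)$ is invariant under $t\mapsto1/t$, and
$$A(t)=t^sS(X_0),\qquad X_0=\frac{(1-t)^2}t=t+t^{-1}-2,\qquad S\in\mathbb C[X],\ \deg S\le s.$$
Since $t^sX_0^k=t^{s-k}(1-t)^{2k}$, the coefficient of $X^s$ in $S$ is $A(0)=A^{\rm VS}_{2s+1}\ne0$, and $S(0)=A(1)\ne0$. For $s=1$: $1+t+t^2=t(X_0+3)$, so $S=X+3$.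

**Step 2. The roots of $S$ are nonzero and simple.** We need $s$ distinct points. Nonzero is clear from $S(0)\neq0$. Let $\varphi_m$ be the coefficients of $\phi_N$. By (2),
$$\frac{\varphi_{m+1}}{\varphi_m}=\frac{(m+2N)(2N-1-m)}{(m+1)(4N-2-m)}\quad(0\le m\le2N-2),$$
so $(m+1)(m+2-4N)\varphi_{m+1}=(m+2N)(m+1-2N)\varphi_m$ for all $m\ge0$; for $m\ge2N-1$ both sides are $0$. Reading off the coefficient of $t^m$, this says
$$t(1-t)F''+(2-4N-2t)F'+2N(2N-1)F=0,$$
because $(m+2N)(m+1-2N)=m(m-1)+2m-2N(2N-1)$. Suppose $X^*$ is a multiple root of $S$. Choose $t^*\ne0$ with $X_0(t^*)=X^*$; then $t^*\ne1$ since $X^*\ne0$. So $A=t^sS(X_0)$, and hence $F$, has a multiple zero at $t^*$, which is a regular point of the equation. Then $F(t^*)=F'(t^*)=0$ and uniqueness give $F\equiv0$, a contradiction.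

**Step 3. A candidate in the cubic extension.** For a root $X^*$ of $S$ put $z=1/X^*$. Steps 3 to 5 show $C_s(z)=0$. Write $S(X)=(1-zX)R(X)$ with $\deg R\le s-1$, $R\ne0$, and put $L=X^{2s}R$, so $\deg L\le3s-1$. Let $X$ be an indeterminate and $x=X/(1+X)^3$. The $3s$ polynomials
$$(1+X)^{3(s-1)}x^kX^l=X^{k+l}(1+X)^{3(s-1-k)}\qquad(0\le k\le s-1,\ 0\le l\le2)$$
have degree at most $3s-1$. They are linearly independent, because $1,X,X^2$ are independent over $\mathbb C(x)$, as $[\mathbb C(X):\mathbb C(x)]=3$. So they form a basis of the polynomials of degree at most $3s-1$, and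
$$\frac{L(X)}{(1+X)^{3(s-1)}}=\alpha(x)+\beta(x)X+\gamma(x)X^2,\qquad\deg\alpha,\deg\beta,\deg\gamma\le s-1.\tag{18}$$
For $s=1$: $X^*=-3$, $z=-\frac13$, $R=3$, $L=3X^2$, so $\alpha=\beta=0$ and $\gamma=3$; then $z\beta=0=(1+3z)\gamma$. The next step proves this proportion in general.

**Step 4. The proportion $z\beta=(1+3z)\gamma$.** The tool is the linear functional $h\mapsto\sum_kh(X_k)/p'(X_k)$ over the three conjugates of $X$. Let $X_k=X_0\circ\rho^k\in\mathbb C(t)$, that is
$$X_0=\frac{(1-t)^2}t,\qquad X_1=\frac1{t(t-1)},\qquad X_2=\frac{t^2}{1-t},$$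
which are distinct. One has $1+X_0=\frac{1-t+t^2}t$, $1+X_1=\frac{1-t+t^2}{t(t-1)}$, $1+X_2=\frac{1-t+t^2}{1-t}$, and so
$$\frac{X_k}{(1+X_k)^3}=\frac{t^2(1-t)^2}{(1-t+t^2)^3}=:x(t)\qquad\text{for all three }k.$$
So $X_0,X_1,X_2$ are the roots of the monic cubic $p(Z)=(1+Z)^3-Z/x(t)=Z^3+3Z^2+\cdots$. Comparing the expansions at $Z=\infty$ of the two sides of $\frac1{p(Z)}=\sum_k\frac1{p'(X_k)(Z-X_k)}$ gives
$$\sum_k\frac1{p'(X_k)}=\sum_k\frac{X_k}{p'(X_k)}=0,\qquad\sum_k\frac{X_k^2}{p'(X_k)}=1,\qquad\sum_k\frac{X_k^3}{p'(X_k)}=\sum_kX_k=-3.$$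
Each $X_k$ is nonconstant, so we may substitute $X=X_k$, $x=x(t)$ in (18). Multiply by $(1-zX_k)/p'(X_k)$ and sum. In $(1-zX)(\alpha+\beta X+\gamma X^2)$ the coefficient of $X^2$ is $\gamma-z\beta$ and that of $X^3$ is $-z\gamma$, so
$$\sum_k\frac{1-zX_k}{p'(X_k)}\,\frac{L(X_k)}{(1+X_k)^{3(s-1)}}=-z\,\beta(x)+(1+3z)\,\gamma(x).\tag{19}$$
We show that the left side is zero. At a root, $1/x=(1+X_k)^3/X_k$, so
$$p'(X_k)=3(1+X_k)^2-\frac{(1+X_k)^3}{X_k}=\frac{(1+X_k)^2(2X_k-1)}{X_k}.$$
Since $(1-zX)L=X^{2s}S$, the $k$-th term of (19) is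
$$\frac{X_k^{2s+1}S(X_k)}{(1+X_k)^{3s-1}(2X_k-1)}=x^s\cdot X_k^sS(X_k)\,\frac{X_k(1+X_k)}{2X_k-1}.$$
Logarithmic differentiation of $x=X_k/(1+X_k)^3$ with respect to $t$ gives $\frac{x'}x=X_k'\,\frac{1-2X_k}{X_k(1+X_k)}$. So the left side of (19) equals
$$-\frac{x^{s+1}}{x'}\sum_kX_k^sS(X_k)X_k'.$$
Now $X_0'=1-t^{-2}$ and $S(X_0)=t^{-s}A(t)$, so
$$X_0^sS(X_0)X_0'=\frac{(1-t)^{2s}}{t^{2s}}A(t)\,\frac{t^2-1}{t^2}=-\frac{(1-t)^{2s+1}}{t^{2s+2}}(1+t)A(t)=-\frac{(1-t)^{2N-1}}{t^{2N}}F(t),$$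
a constant multiple of $\omega$ in Lemma 7. The terms $k=1,2$ arise from the term $k=0$ by $h\mapsto(h\circ\rho^k)(\rho^k)'$, because $X_k=X_0\circ\rho^k$. By Lemma 7 the sum vanishes. So $-z\beta(x(t))+(1+3z)\gamma(x(t))=0$, and as $x(t)$ is nonconstant, $z\beta=(1+3z)\gamma$ as polynomials.

**Step 5. The determinant vanishes.** We produce a solution of (16). Put $Q=\gamma/z$; then $\gamma=zQ$ and $\beta=(1+3z)Q$, and (18) reads
$$\alpha(x)+Q(x)\big((1+3z)X+zX^2\big)=\frac{X^{2s}R(X)}{(1+X)^{3(s-1)}}.$$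
Insert the power series $X=X(x)$: this is $\alpha+Qc=O(x^{2s})$. If $Q=0$, then $\alpha=O(x^{2s})$ with $\deg\alpha\le s-1$, so $\alpha=0$, hence $L=0$, a contradiction. So $Q\ne0$, and $C_s(z)=0$ by the argument after (16).

**Step 6. Proportionality.** We compare two polynomials in $z$. $C_s(z)$ has degree at most $s$ and vanishes at the $s$ distinct points $1/X^*$. The polynomial $z^sS(1/z)$ has degree exactly $s$, since $S(0)\ne0$, and has the same zeros. So $C_s(z)=\kappa_s\,z^sS(1/z)$. With $z=t/(1-t)^2$, $1/z=X_0$ and $(1-t)^{2s}z^s=t^s$,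
$$\tilde C_s(t)=\kappa_s\,t^sS(X_0)=\kappa_s\,A(t).$$

**Step 7. The constant.** We use (15). For $s\ge0$ it reads $\kappa_{s+1}^2A^{\rm VS}_{2s+5}(0)^2=\kappa_s^2A^{\rm VS}_{2s+3}(1)^2$. By (4), $A^{\rm VS}_{2s+5}(0)=A^{\rm VS}_{2s+3}=A^{\rm VS}_{2s+3}(1)\ne0$, so $\kappa_{s+1}^2=\kappa_s^2$ for all $s\ge 0$, and $\kappa_0=1$. $\square$

## Slices and minors of $\Phi_s(t_1,t_2)=A^{\rm VS}_{2s+3}(t_1)A^{\rm VS}_{2s+3}(t_2)$

Propositions 6 and 8 give, since $\kappa_s^2=1$,
$$\Phi_s(t_1,t_2)=A^{\rm VS}_{2s+3}(t_1)\,A^{\rm VS}_{2s+3}(t_2).\tag{20}$$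

*Proof of Theorem 1.* By (4), $A^{\rm VS}_{2s+3}(0)=A^{\rm VS}_{2s+1}$ and $A^{\rm VS}_{2s+3}(1)=A^{\rm VS}_{2s+3}$. By (10) and (20), for $n=2s+2$,
$$f_{k,n}(-1,t)=(1-t)\,\Phi_s(t,0)=A^{\rm VS}_{n-1}\cdot(1-t)A^{\rm VS}_{n+1}(t),$$
and for $n=2s+3$,
$$f_{k,n}(-1,t)=t\,\Phi_s(t,1)=A^{\rm VS}_n\cdot t\,A^{\rm VS}_n(t).$$
With $s\ge0$ this covers all $n\ge3$, and also $n=2$ in the even case. $\square$

*Proof of Theorem 2.* There are $2s+1$ polynomials, so the odd case of Lemma 4 applies. Only the polynomial with $i=0$ is nonzero at $u=1$, with value $(1-t_1)(1-t_2)$. Expanding along the border row, the sum of minors is $(1-t_1)(1-t_2)\Phi_s(t_1,t_2)$; apply (20). $\square$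

## The Hankel form and the sign $\kappa_s=1$

*Proof of Theorem 3.* **Step 1. The entries.** We compute $c_k$ explicitly. From $b=c-z/x+3z$ and $b=X-z/X$ we have $c=X-z/X+z/x-3z$. Since $X=x(1+X)^3$, Lagrange inversion gives, for $k\ge1$ and $p=\pm1$,
$$[x^k]X^p=\frac pk\,[X^{k-p}](1+X)^{3k}=\frac pk\binom{3k}{k-p}.$$
Hence $c_k=\frac1k\big[\binom{3k}{k-1}+z\binom{3k}{k+1}\big]$, and the left side in Theorem 3 is $\tilde C_s(t)=\kappa_sA^{\rm VS}_{2s+3}(t)$. It remains to show $\kappa_s=1$, while so far we know only $\kappa_s=\pm1$.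

**Step 2. The endpoint values as determinants.** We write $\tilde C_{s+1}(0)$ and $\tilde C_s(1)$ in terms of two reciprocal series. Let $U=X/x=\sum_{k\ge0}u_kx^k$ and $V=1/U=\sum_{k\ge0}v_kx^k$, with $u_0=v_0=1$. Then $[x^k]X=u_{k-1}$, and for $k\ge1$, $[x^k](3X+X^2)=[x^k]\big(\frac1x-3-\frac1X\big)=-v_{k+1}$, because $1/X=V/x$. Therefore
$$\tilde C_{s+1}(0)=C_{s+1}(0)=\det(u_{i+j})_{0\le i,j\le s},\qquad\tilde C_s(1)=[z^s]C_s=\det(-v_{i+j+2})_{0\le i,j\le s-1}.$$

**Step 3. The two determinants are equal.** We compare generating functions. First, $\sum_{i,j\ge0}u_{i+j}x^iy^j=\frac{xU(x)-yU(y)}{x-y}$. Multiplying by $V(x)V(y)$ transforms the coefficient matrix into $\Lambda(u_{i+j})\Lambda^T$ with $\Lambda$ lower triangular with unit diagonal, so the leading principal minors do not change. The result is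
$$\frac{xV(y)-yV(x)}{x-y}=\sum_{k\ge0}v_k\,\frac{xy^k-yx^k}{x-y}=1-xy\sum_{p,q\ge0}v_{p+q+2}\,x^py^q,$$
since the term $k=0$ is $1$, the term $k=1$ is $0$, and for $k\ge2$ the quotient is $-xy\sum_{p+q=k-2}x^py^q$. The leading principal minor of size $s+1$ of this coefficient matrix is $1\cdot\det(-v_{p+q+2})_{0\le p,q\le s-1}$. So $\tilde C_{s+1}(0)=\tilde C_s(1)$, now without squares.

**Step 4. The sign.** By Proposition 8 and (4), $\kappa_{s+1}A^{\rm VS}_{2s+3}=\tilde C_{s+1}(0)=\tilde C_s(1)=\kappa_sA^{\rm VS}_{2s+3}$, and $A^{\rm VS}_{2s+3}\ne0$. Hence $\kappa_{s+1}=\kappa_s$ for all $s\ge0$, so $\kappa_s=\kappa_0=1$. $\square$
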